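
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Zero-dimensional Lindel\"of $\Sigma$-spaces and discrete subsets of the square}


\begin{abstract}
We prove in ZFC that a Lindel\"of $\Sigma$-space $X$ is zero-dimensional if and only if the closure of every discrete subset of $X\times X$ is zero-dimensional. In fact it suffices to look at the traces of these closures on the diagonal, and in this form the result extends to all finite values of the covering dimension: $\dim X\le n$ if and only if all these traces have dimension at most $n$. Both statements follow from a theorem about abstract families of closed sets. Its proof builds, by transfinite recursion, a single discrete set of off-diagonal pairs whose closure captures all of the diagonal that matters.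
\end{abstract}

\section{The question and the answer}

All spaces are assumed to be Tychonoff. A space is \emph{zero-dimensional} if it has a base of clopen sets. A subset $D$ of a space $Y$ is \emph{discrete} if its subspace topology is discrete; it need not be closed in $Y$. For $D\subset X\times X$ we write $\overline D$ for the closure in $X\times X$, $\Delta=\{(x,x):x\in X\}$ for the diagonal, and
\[
  \delta(D)=\{x\in X:(x,x)\in\overline D\}
\]
for the \emph{trace} of $D$. The trace is a closed subset of $X$, and $x\mapsto(x,x)$ is a homeomorphism of $\delta(D)$ onto $\Delta\cap\overline D$.

If $X$ is zero-dimensional, then so are $X\times X$ and all its subspaces. Conversely, if every subspace of $X\times X$ is zero-dimensional, then so is $X$, because $X$ is homeomorphic to $\Delta$. How few subspaces of the square are enough for this test? Discrete sets are the simplest subspaces, and we ask whether their closures suffice.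

Closures of discrete subsets of $X$ itself do not suffice. Take $X=[0,1]$ and let $D\subset X$ be discrete. If $\overline D$ contained a nonempty open interval $J$, there would be a point $d\in D\cap J$ and an open $O\subset J$ with $O\cap D=\{d\}$. Then $O=O\cap\overline D\subset\overline{O\cap D}=\{d\}$, which is impossible. So the complement of $\overline D$ is dense in $[0,1]$, and the intervals with endpoints in this complement (or at $0$, $1$) show that $\overline D$ is zero-dimensional.

The square of $[0,1]$ behaves differently. Let
\[
  D=\Big\{\Big(\frac ik,\frac{i+1}k\Big):k\ge1,\ 0\le i<k\Big\}\subset[0,1]^2 .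
\]
For every $\varepsilon>0$ only finitely many $(s,t)\in D$ satisfy $|s-t|>\varepsilon$. Hence $D$ is discrete and has no accumulation point off the diagonal. On the other hand, every $x\in[0,1]$ lies, for each $k$, in some interval $[\frac ik,\frac{i+1}k]$, so $(x,x)\in\overline D$. Thus $\overline D=D\cup\Delta$ and $\delta(D)=[0,1]$: a discrete set of pairs that come closer and closer together has captured the whole diagonal. One is led to guess that discrete subsets of the square see the dimension of $X$, provided that $X$ is governed by sufficiently small families of sets. The following class is one way to express this last condition.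

A space $X$ is a \emph{Lindel\"of $\Sigma$-space} if there are a cover $\mathcal C$ of $X$ by compact sets and a countable family $\mathcal N$ of subsets of $X$ such that
\begin{equation}\label{eq:sigma}
  \text{for all } C\in\mathcal C \text{ and all open } U\supset C \text{ there is } N\in\mathcal N \text{ with } C\subset N\subset U .
\end{equation}
We say that $(\mathcal C,\mathcal N)$ \emph{witnesses} this. Every compact space is Lindel\"of $\Sigma$ (take $\mathcal C=\mathcal N=\{X\}$), and so is every separable metrizable space (take the singletons and a countable base). Equivalently, $X$ is a continuous image of a \emph{Lindel\"of $p$-space}, that is, of a space admitting a perfect map onto a separable metrizable space.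

Burke and Tkachuk proved that a Lindel\"of $p$-space $X$ is zero-dimensional if and only if $\overline D$ is zero-dimensional for every discrete $D\subset X\times X$. The following problem is posed in \cite{BT}.

\begin{question}
Let $X$ be a Lindel\"of $\Sigma$-space such that $\overline D$ is zero-dimensional for every discrete $D\subset X\times X$. Must $X$ be zero-dimensional?
\end{question}

The answer is yes, with no set-theoretic assumptions beyond ZFC.

\begin{theorem}\label{thm:A}
A Lindel\"of $\Sigma$-space $X$ is zero-dimensional if and only if $\overline D$ is zero-dimensional for every discrete $D\subset X\times X$. For the ``if'' part it suffices that $\delta(D)$ is zero-dimensional for every discrete $D\subset(X\times X)\setminus\Delta$.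
\end{theorem}

The method does not depend on the dimension being zero. Let $\dim$ denote covering dimension.

\begin{theorem}\label{thm:B}
Let $X$ be a Lindel\"of $\Sigma$-space and $n\ge0$. Then $\dim X\le n$ if and only if $\dim\delta(D)\le n$ for every discrete $D\subset(X\times X)\setminus\Delta$. In particular, if $\dim\overline D\le n$ for every discrete $D\subset X\times X$, then $\dim X\le n$.
\end{theorem}

Section~\ref{sec:model} proves the separable metrizable case of Theorem~\ref{thm:A} by hand and explains what has to change in general. Section~\ref{sec:prelim} collects facts about Lindel\"of $\Sigma$-spaces. Section~\ref{sec:C} contains the core, Theorem~\ref{thm:C}, about abstract families of ``small'' closed sets. Section~\ref{sec:dim} deduces Theorems~\ref{thm:A} and~\ref{thm:B}, and Section~\ref{sec:sharp} shows why for $n\ge1$ the equivalence must be stated with traces.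

\section{The idea in the separable metrizable case}\label{sec:model}

Let $X$ be separable and metrizable. It embeds in the Hilbert cube, so its topology is given by a totally bounded metric $d$. Let $\{B_k:k\ge1\}$ be a base of $X$. Whenever $B_k$ is infinite, cover it by finitely many sets of diameter less than $1/k$; two distinct points of $B_k$ lie in one of them, so we can choose
\[
  a_k,b_k\in B_k\quad\text{with}\quad 0<d(a_k,b_k)<1/k .
\]
Let $D$ be the set of all these pairs.

\emph{$D$ is discrete.} If $\varepsilon=d(a_k,b_k)$, the open set $\{(u,v):d(u,v)>\varepsilon/2\}$ contains $(a_k,b_k)$, and it contains $(a_j,b_j)$ only if $1/j>\varepsilon/2$, that is, for finitely many $j$.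

\emph{$\delta(D)$ contains every nonisolated point $x$.} If $O\ni x$ is open, take $k$ with $x\in B_k\subset O$. Since $x$ is not isolated, $B_k$ is infinite, and $(a_k,b_k)\in O^2$.

If $X$ has no isolated points, then $\delta(D)=X$, and zero-dimensionality of $\overline D$ gives that of $X$. In general, $X$ has at most countably many isolated points, so $X$ is the union of $\delta(D)$ and countably many singletons. Hence $X$ is zero-dimensional by the countable sum theorem, which is contained in Lemma~\ref{lem:E0} and Proposition~\ref{prop:In} below.

The argument has three parts: many small sets, each still large enough to contain a pair of distinct points that the data used so far hardly distinguish; a reason why the resulting set of pairs is discrete; and an estimate of what is left outside $\delta(D)$. For a general Lindel\"of $\Sigma$-space there are three difficulties.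

\begin{itemize}
\item \emph{There may be uncountably many small sets, and no metric.} We handle them in a transfinite recursion of some length $\kappa$. Each chosen pair $(a_\alpha,b_\alpha)$ receives its own continuous function $f_\alpha$ with $f_\alpha(a_\alpha)=0$ and $f_\alpha(b_\alpha)=1$, and every later pair is chosen so that $f_\alpha$ hardly distinguishes its two points. Thus $f_\alpha$ isolates the pair from all \emph{later} pairs. Choosing such pairs requires a pigeonhole principle: given fewer than $\kappa$ functions, the small set at hand must contain two distinct points on which each of the functions takes almost the same values. For finitely many functions it is enough that the set is infinite. For infinitely many functions it is enough that the set, which will be a Lindel\"of $\Sigma$-space, has network weight $\kappa$; we ensure this by working in a counterexample of minimal network weight.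
\item \emph{The pair must also be isolated from possibly infinitely many earlier pairs.} We choose it close to a diagonal point $(x,x)$ that is not in the closure of the earlier pairs. If there is no such point where we look, the earlier pairs have already done the work, and we do nothing at this stage.
\item \emph{The small sets are not open.} A base of $X$ may be too large to be enumerated in length $\kappa$. What can be enumerated are sets $N\cap B$, where $N$ comes from the countable family $\mathcal N$ and $B$ is open. So we must know at which points the set $N$ itself is large, and show that what happens at the remaining points is negligible. Here the compact sets $C\in\mathcal C$ are used.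
\end{itemize}

\section{Lindel\"of \texorpdfstring{$\Sigma$}{Sigma}-spaces and network weight}\label{sec:prelim}

Let $X$ be Lindel\"of $\Sigma$, witnessed by $(\mathcal C,\mathcal N)$.

\begin{enumerate}
\item[(a)] \emph{$X$ is Lindel\"of, hence normal.} Let $\mathcal U$ be an open cover; we may assume that it is closed under finite unions. Each $C\in\mathcal C$ is compact, so it lies in some $U\in\mathcal U$, and $C\subset N\subset U$ for some $N\in\mathcal N$. The countably many $N\in\mathcal N$ that lie in a member of $\mathcal U$ therefore cover $X$; for each of them choose a member of $\mathcal U$ that contains it.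
\item[(b)] \emph{Closed subspaces are Lindel\"of $\Sigma$.} If $F\subset X$ is closed, the traces $C\cap F$ and $N\cap F$ are witnesses: if $C\cap F\subset O$ with $O$ open in $X$, apply \eqref{eq:sigma} to $C\subset O\cup(X\setminus F)$.
\item[(c)] \emph{$X\times X$ is Lindel\"of $\Sigma$.} The witnesses are the products $C_1\times C_2$ and $N_1\times N_2$: if $C_1\times C_2\subset W$ with $W$ open, compactness gives open $U_i\supset C_i$ with $U_1\times U_2\subset W$, and we choose $N_i\in\mathcal N$ with $C_i\subset N_i\subset U_i$.
\item[(d)] \emph{Normalization.} We may replace every $N\in\mathcal N$ by $\overline N$: given $C\subset U$, there is an open $V$ with $C\subset V\subset\overline V\subset U$ ($C$ is compact and $X$ is regular), and $C\subset N\subset V$ implies $C\subset\overline N\subset U$. Afterwards we may add all finite intersections. We call $(\mathcal C,\mathcal N)$ \emph{normalized} if all members of $\mathcal N$ are closed and $\mathcal N$ is closed under finite intersections. For $C\in\mathcal C$ put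
\[
  \mathcal N_C=\{N\in\mathcal N:C\subset N\}.
\]
This family is nonempty (take $U=X$ in \eqref{eq:sigma}) and closed under finite intersections, and for every open $U\supset C$ some member of $\mathcal N_C$ is a subset of $U$.
\end{enumerate}

A \emph{network} of a space is a family $\mathcal R$ of subsets such that every open set is a union of members of $\mathcal R$. The members need not be open. The \emph{network weight} $\mathrm{nw}(X)$ is the least cardinality of a network. Traces of a network form a network of a subspace, so $\mathrm{nw}(H)\le\mathrm{nw}(X)$ for $H\subset X$. If $X$ is infinite, then $\mathrm{nw}(X)$ is infinite: for $x\ne y$ some member of the network $\mathcal R$ contains $x$ and lies in $X\setminus\{y\}$, so $x\mapsto\{R\in\mathcal R:x\in R\}$ is injective.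

The next two lemmas relate network weight to the number of functions needed to separate points.

\begin{lemma}\label{lem:inj}
If $\mathrm{nw}(X)=\kappa\ge\omega$, there is a continuous injection $g\colon X\to[0,1]^\kappa$.
\end{lemma}

\begin{proof}
Let $\mathcal R$ be a network with $|\mathcal R|=\kappa$. For each pair $(R,S)\in\mathcal R^2$ that admits a continuous $f\colon X\to[0,1]$ with $f|_R\equiv0$ and $f|_S\equiv1$, choose one such $f$. These are at most $\kappa$ functions, and it suffices to see that they separate points. Let $x\ne y$, and let $h\colon X\to[0,1]$ be continuous with $h(x)=0$, $h(y)=1$. Choose $R,S\in\mathcal R$ with $x\in R\subset\{h<1/3\}$ and $y\in S\subset\{h>2/3\}$. Composing $h$ with a continuous map $[0,1]\to[0,1]$ that sends $[0,1/3]$ to $0$ and $[2/3,1]$ to $1$, we see that $(R,S)$ is an admissible pair. The function chosen for it separates $x$ and $y$.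
\end{proof}

\begin{lemma}\label{lem:net}
Let $(\mathcal C,\mathcal N)$ be a normalized witness for $X$, let $\lambda\ge\omega$, and let $g\colon X\to[0,1]^\lambda$ be a continuous injection. Let $\mathcal B$ consist of the $g$-preimages of the members of a base of $[0,1]^\lambda$ that has cardinality at most $\lambda$ and is closed under finite unions, the empty union included. If $x\in C\in\mathcal C$ and $U\ni x$ is open in $X$, then there are $N\in\mathcal N_C$ and $B\in\mathcal B$ with
\[
  x\in N\cap B\subset U .
\]
In particular, $\mathrm{nw}(X)\le\lambda$.
\end{lemma}

\begin{proof}
A base as required exists: take finite unions of the standard boxes with rational endpoints. Since $g$ is injective, $g(C\setminus U)$ is a compact set not containing $g(x)$. Hence there are disjoint $B_1,B_2\in\mathcal B$ with $x\in B_1$ and $C\setminus U\subset B_2$. Now $C\subset U\cup B_2$, so some $N\in\mathcal N_C$ satisfies $N\subset U\cup B_2$. As $B_1\cap B_2=\emptyset$, we get $x\in N\cap B_1\subset U$. Since $\mathcal C$ covers $X$, the sets $N\cap B$ with $N\in\mathcal N$, $B\in\mathcal B$ form a network; there are at most $\lambda$ of them.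
\end{proof}

The last assertion of Lemma~\ref{lem:net} is the pigeonhole principle announced above: \emph{if $\lambda<\mathrm{nw}(X)$ is an infinite cardinal, no $\lambda$ continuous functions $X\to[0,1]$ separate the points of $X$.} Here the $\Sigma$-property is essential, and being Lindel\"of is not enough. The Sorgenfrey line $S$, that is, the real line with the base of all half-open intervals $[x,y)$, is Lindel\"of and maps injectively and continuously into $[0,1]$, so that a single function separates its points. But if $\mathcal R$ is a network of $S$ and $x\in R_x\subset[x,x+1)$ with $R_x\in\mathcal R$, then $x=\min R_x$, so the sets $R_x$ are distinct and $\mathrm{nw}(S)$ is uncountable.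

\section{Families of small closed sets}\label{sec:C}

The proof uses only a few properties of the family of zero-dimensional closed subsets of $X$. We isolate them.

\begin{theorem}\label{thm:C}
Let $X$ be a Lindel\"of $\Sigma$-space and let $\mathcal I$ be a family of closed subsets of $X$ such that
\begin{enumerate}
\item[\textup{(I1)}] closed subsets of members of $\mathcal I$ belong to $\mathcal I$, and all finite sets, including $\emptyset$, belong to $\mathcal I$;
\item[\textup{(I2)}] if a closed $F\subset X$ is a countable union of members of $\mathcal I$, then $F\in\mathcal I$;
\item[\textup{(I3)}] if $F\subset X$ is closed, $A\subset F$, $A\in\mathcal I$, and every closed subset of $F$ disjoint from $A$ is in $\mathcal I$, then $F\in\mathcal I$.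
\end{enumerate}
If $\delta(D)\in\mathcal I$ for every discrete $D\subset(X\times X)\setminus\Delta$, then $X\in\mathcal I$.
\end{theorem}

If $A$ is a $G_\delta$-set in $F$, then $F\setminus A$ is a countable union of closed sets and the conclusion of (I3) follows from (I2). This is why the metrizable case of Section~\ref{sec:model} needed only a sum theorem. In a nonmetrizable space the trace need not be a $G_\delta$-set, and (I3) cannot be omitted. For instance, let $X$ be the one-point compactification, with point at infinity $p$, of an uncountable discrete space, and let $\mathcal I$ be the family of countable closed sets. Then (I1) and (I2) hold, and $\delta(D)\subset\{p\}$ for every $D\subset(X\times X)\setminus\Delta$, because $(x,x)$ is isolated in $X\times X$ for $x\ne p$; but $X\notin\mathcal I$. The set $\{p\}$ is not a $G_\delta$-set, and it is the trace of $\{(x_{2k},x_{2k+1}):k\ge0\}$ whenever the points $x_0,x_1,\dots$ are distinct and different from $p$.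

The rest of this section is the proof of Theorem~\ref{thm:C}. Suppose that $X\notin\mathcal I$.

\subsection*{Reduction to minimal network weight}

Among all closed subsets of $X$ that are not in $\mathcal I$, choose one, $F_0$, of least network weight. The hypotheses pass from $X$ to $F_0$: the subspace $F_0$ is Lindel\"of $\Sigma$ by (b); the family $\{A\in\mathcal I:A\subset F_0\}$ satisfies (I1)--(I3) in $F_0$; and for $D\subset F_0^2$ the closures of $D$ in $F_0^2$ and in $X^2$ coincide, so $\delta(D)$ does not change. (This is why (I3) is assumed for all closed $F$, and not only for $F=X$.) Closed subsets of $F_0$ have network weight at most $\mathrm{nw}(F_0)$, and by the choice of $F_0$ those not in $\mathcal I$ have network weight at least $\mathrm{nw}(F_0)$. Replacing $X$ by $F_0$ and writing $\kappa=\mathrm{nw}(X)$, we may thus assume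
\begin{equation}\label{eq:star}
  X\notin\mathcal I,\ \text{ and every closed } H\subset X \text{ with } H\notin\mathcal I \text{ has } \mathrm{nw}(H)=\kappa .
\end{equation}
By (I1), $X$ is infinite, so $\kappa\ge\omega$. Fix a normalized witness $(\mathcal C,\mathcal N)$ for $X$.

\subsection*{The points where a set is large}

In the model case the pairs were placed near nonisolated points, because the sets there are infinite. Now ``infinite'' is replaced by ``not in $\mathcal I$''. For a closed $A\subset X$ let
\[
  A'=\{x\in A:\ A\cap\overline U\notin\mathcal I\ \text{ for every open } U\ni x\}.
\]

\begin{lemma}\label{lem:der}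
Let $A,B\subset X$ be closed.
\begin{enumerate}
\item[\textup{(i)}] $A'$ is closed.
\item[\textup{(ii)}] If $A\subset B$, then $A'\subset B'$.
\item[\textup{(iii)}] If $A'=\emptyset$, then $A\in\mathcal I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $x\in A\setminus A'$, say $A\cap\overline U\in\mathcal I$ with $U\ni x$ open, then the same $U$ shows that no $y\in U\cap A$ is in $A'$. So $A'$ is closed in $A$, hence in $X$.

(ii) If $x\in A$ and $B\cap\overline U\in\mathcal I$ for some open $U\ni x$, then $A\cap\overline U\in\mathcal I$ by (I1).

(iii) Each point of $A$ has an open neighborhood $U$ with $A\cap\overline U\in\mathcal I$. As $A$ is Lindel\"of, countably many such $U$ cover $A$. So $A$ is the union of countably many sets $A\cap\overline U\in\mathcal I$, and (I2) applies.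
\end{proof}

Which points of the diagonal must $\overline D$ capture? By Lemma~\ref{lem:net}, each $x\in C\in\mathcal C$ has arbitrarily small sets $N\cap B\ni x$ with $N\in\mathcal N_C$ and $B\in\mathcal B$ open. We want to place a pair inside $N\cap B$, so we need $N$ to be large near $x$, that is, $x\in N'$; it is not enough that $x\in X'$. This leads to the set
\[
  G=\Big\{x\in X:\ \text{there is } C\in\mathcal C \text{ with } x\in C\cap\bigcap_{N\in\mathcal N_C}N'\Big\}.
\]
If $X$ is compact and $\mathcal C=\mathcal N=\{X\}$, then $G=X'$, and a closed set $F$ that misses $X'$ is in $\mathcal I$, since $F'\subset F\cap X'=\emptyset$. In general $G$ may be smaller than $X'$, but what lies outside it is still negligible.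

\begin{lemma}\label{lem:claim1}
Every closed $F\subset X$ with $F\cap G=\emptyset$ belongs to $\mathcal I$.
\end{lemma}

\begin{proof}
Let $F\subset X$ be closed and $F\notin\mathcal I$. We find a point of $F\cap G$.

There are only countably many sets $F\cap N$, $N\in\mathcal N$, that belong to $\mathcal I$; by (I2) they do not cover $F$. Pick $x\in F$ outside all of them and $C\in\mathcal C$ with $x\in C$. For $N\in\mathcal N_C$ we have $x\in F\cap N$, so $F\cap N\notin\mathcal I$, and $(F\cap N)'\ne\emptyset$ by Lemma~\ref{lem:der}(iii).

We claim that $(F\cap N)'$ meets $C$ for every $N\in\mathcal N_C$. Otherwise the open set $X\setminus(F\cap N)'$ contains $C$, hence it contains some $M\in\mathcal N_C$. Then $N\cap M\in\mathcal N_C$, while Lemma~\ref{lem:der}(ii) gives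
\[
  (F\cap N\cap M)'\subset(F\cap N)'\cap M=\emptyset ,
\]
contrary to what we have just seen for members of $\mathcal N_C$.

So the sets $C\cap(F\cap N)'$, $N\in\mathcal N_C$, are nonempty and compact, and any two of them contain a third, because $(F\cap N_1\cap N_2)'\subset(F\cap N_1)'\cap(F\cap N_2)'$. Hence they have a common point $y$. Then $y\in C\cap F$, and $y\in(F\cap N)'\subset N'$ for all $N\in\mathcal N_C$. So $y\in F\cap G$.
\end{proof}

\subsection*{The discrete set}

\begin{lemma}\label{lem:claim2}
There is a discrete $D\subset(X\times X)\setminus\Delta$ with $G\subset\delta(D)$.
\end{lemma}

\begin{proof}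
By Lemma~\ref{lem:inj} fix a continuous injection $g\colon X\to[0,1]^\kappa$, and let $\mathcal B$ be as in Lemma~\ref{lem:net} with $\lambda=\kappa$. Enumerate
\[
  \mathcal N\times\mathcal B=\{(N_\alpha,B_\alpha):\alpha<\kappa\},
\]
possibly with repetitions. By recursion on $\alpha<\kappa$ we either \emph{skip} stage $\alpha$ or choose points $a_\alpha\ne b_\alpha$ of $X$, an open $U_\alpha\subset X$, and a continuous $f_\alpha\colon X\to[0,1]$. Let $J_\alpha$ be the set of all $\beta<\alpha$ that were not skipped, and let $D_\alpha=\{(a_\beta,b_\beta):\beta\in J_\alpha\}$. If stage $\alpha$ is not skipped, we require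
\begin{enumerate}
\item[(1)] $a_\alpha,b_\alpha\in N_\alpha\cap B_\alpha\cap U_\alpha$ and $U_\alpha^2\cap D_\alpha=\emptyset$;
\item[(2)] $f_\alpha(a_\alpha)=0$ and $f_\alpha(b_\alpha)=1$;
\item[(3)] $|f_\beta(a_\alpha)-f_\beta(b_\alpha)|<1/3$ for all $\beta\in J_\alpha$.
\end{enumerate}

\emph{Stage $\alpha$.} If $(x,x)\in\overline{D_\alpha}$ for every $x\in N_\alpha'\cap B_\alpha$, skip. Otherwise fix $x\in N_\alpha'\cap B_\alpha$ with $(x,x)\notin\overline{D_\alpha}$. Choose an open $U_\alpha\ni x$ with $U_\alpha^2\cap D_\alpha=\emptyset$ and an open $V\ni x$ with $\overline V\subset U_\alpha\cap B_\alpha$, and put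
\[
  H=N_\alpha\cap\overline V\subset N_\alpha\cap B_\alpha\cap U_\alpha .
\]
Since $x\in N_\alpha'$, we have $H\notin\mathcal I$. So $H$ is infinite by (I1), and $\mathrm{nw}(H)=\kappa$ by \eqref{eq:star}. We need distinct points $a_\alpha,b_\alpha\in H$ that satisfy (3).

If $J_\alpha$ is finite, cover the cube $[0,1]^{J_\alpha}$ by finitely many boxes with sides shorter than $1/3$. As $H$ is infinite, the map $(f_\beta)_{\beta\in J_\alpha}$ sends two distinct points of $H$ into the same box.

If $J_\alpha$ is infinite, consider the map $(f_\beta)_{\beta\in J_\alpha}\colon H\to[0,1]^{J_\alpha}$. If it were injective, Lemma~\ref{lem:net}, applied to the Lindel\"of $\Sigma$-space $H$ with a normalized witness and $\lambda=|J_\alpha|$, would give $\mathrm{nw}(H)\le|J_\alpha|\le|\alpha|<\kappa$, a contradiction. So there are two distinct points of $H$ at which each $f_\beta$, $\beta\in J_\alpha$, takes the same value.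

With this choice (1) and (3) hold. As $X$ is Tychonoff, there is a continuous $f_\alpha$ as in (2). This completes the recursion. Let $D$ be the set of all chosen pairs. Clearly $D\cap\Delta=\emptyset$.

\emph{$D$ is discrete.} Suppose stage $\alpha$ was not skipped. The open set
\[
  W_\alpha=\{(u,v)\in U_\alpha\times U_\alpha:\ f_\alpha(v)-f_\alpha(u)>1/3\}
\]
contains $(a_\alpha,b_\alpha)$ by (1) and (2). It contains no earlier pair $(a_\beta,b_\beta)$, $\beta<\alpha$, because these lie in $D_\alpha$ and $U_\alpha^2\cap D_\alpha=\emptyset$. It contains no later pair $(a_\gamma,b_\gamma)$, $\gamma>\alpha$, because $|f_\alpha(a_\gamma)-f_\alpha(b_\gamma)|<1/3$ by (3) at stage $\gamma$.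

\emph{$G\subset\delta(D)$.} Let $x\in G$, let $C\in\mathcal C$ be as in the definition of $G$, and let $O\ni x$ be open. By Lemma~\ref{lem:net} there are $N\in\mathcal N_C$ and $B\in\mathcal B$ with $x\in N\cap B\subset O$. Let $(N,B)=(N_\alpha,B_\alpha)$. Since $N\in\mathcal N_C$, we have $x\in N_\alpha'\cap B_\alpha$. If stage $\alpha$ was not skipped, then $(a_\alpha,b_\alpha)\in(N_\alpha\cap B_\alpha)^2\subset O^2$. If it was skipped, then $(x,x)\in\overline{D_\alpha}$. In both cases $D\cap O^2\ne\emptyset$. Hence $(x,x)\in\overline D$.
\end{proof}

\subsection*{Conclusion}

Let $D$ be as in Lemma~\ref{lem:claim2} and $A=\delta(D)$, a closed set that contains $G$. By hypothesis $A\in\mathcal I$. A closed $F\subset X$ disjoint from $A$ is disjoint from $G$, so $F\in\mathcal I$ by Lemma~\ref{lem:claim1}. Now (I3), applied with $F=X$, gives $X\in\mathcal I$, contrary to \eqref{eq:star}. This proves Theorem~\ref{thm:C}. \qed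

\begin{remark}
If $\kappa=\omega$, then every $J_\alpha$ is finite, and the pairs are found as in Section~\ref{sec:model}, by the pigeonhole principle for a finite cover. This uses only that sets not in $\mathcal I$ are infinite, which is part of (I1). The minimality of $\kappa$ enters only through the case of infinite $J_\alpha$.
\end{remark}

\section{Dimension: proofs of Theorems \ref{thm:A} and \ref{thm:B}}\label{sec:dim}

To apply Theorem~\ref{thm:C} we must check (I1)--(I3) for the closed sets of dimension at most $n$. All cases can be treated at once by extending maps into spheres. Let $S^n$ be the unit sphere of $\mathbb R^{n+1}$; in particular, $S^0=\{-1,1\}$. We say that a normal space $F$ \emph{satisfies} $(E_n)$ if every continuous map $h\colon P\to S^n$, with $P\subset F$ closed, extends to a continuous map $F\to S^n$. A standard theorem of dimension theory \cite[Section 3.2]{EngDim} states that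
\begin{equation}\label{eq:dim}
  \text{a normal space } F \text{ satisfies } (E_n) \text{ if and only if } \dim F\le n .
\end{equation}
For Theorem~\ref{thm:A} we do not need \eqref{eq:dim}, but only the following elementary fact.

\begin{lemma}\label{lem:E0}
A Lindel\"of space $L$ is zero-dimensional if and only if it satisfies $(E_0)$.
\end{lemma}

\begin{proof}
Let $L$ be zero-dimensional, $P\subset L$ closed, and $h\colon P\to\{-1,1\}$ continuous. The sets $P_+=h^{-1}(1)$ and $P_-=h^{-1}(-1)$ are disjoint and closed in $L$. So each point of $L$ has a clopen neighborhood that misses $P_+$ or misses $P_-$. Let $V_1,V_2,\dots$ be countably many such neighborhoods that cover $L$, and put $E_i=V_i\setminus\bigcup_{j<i}V_j$. The sets $E_i$ are clopen and pairwise disjoint, they cover $L$, and none of them meets both $P_+$ and $P_-$. The map that equals $1$ on each $E_i$ that meets $P_+$ and $-1$ on the others is continuous and extends $h$.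

Conversely, let $L$ satisfy $(E_0)$ and let $x\in U$ with $U$ open. The map on $\{x\}\cup(L\setminus U)$ with value $1$ at $x$ and $-1$ on $L\setminus U$ is continuous. If $\tilde h$ extends it over $L$, then $\tilde h^{-1}(1)$ is clopen and $x\in\tilde h^{-1}(1)\subset U$.
\end{proof}

Spheres are useful here because maps into them always extend a little.

\begin{lemma}\label{lem:nbd}
Let $F$ be normal, $P\subset F$ closed, and $h\colon P\to S^n$ continuous. There is a closed $K\subset F$ with $P\subset\operatorname{int}K$ such that $h$ extends to a continuous map $K\to S^n$.
\end{lemma}

\begin{proof}
By Tietze's theorem, applied to the coordinates, $h$ extends to a continuous $\hat h\colon F\to\mathbb R^{n+1}$. The set $V=\{x\in F:\hat h(x)\ne0\}$ is open and contains $P$, and $\hat h/|\hat h|\colon V\to S^n$ extends $h$. By normality there is an open $O$ with $P\subset O\subset\overline O\subset V$. Put $K=\overline O$.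
\end{proof}

We also use repeatedly that two continuous maps defined on closed sets $K$ and $L$ which agree on $K\cap L$ together define a continuous map on $K\cup L$.

\begin{proposition}\label{prop:In}
Let $X$ be a normal space and $n\ge0$. The family $\mathcal I_n$ of all closed $F\subset X$ that satisfy $(E_n)$ has properties \textup{(I1)}, \textup{(I2)} and \textup{(I3)} of Theorem~\textup{\ref{thm:C}}.
\end{proposition}

\begin{proof}
Interiors below are taken in the space $F$ under consideration, which is closed in $X$ and hence normal.

(I1) Let $A\subset F\in\mathcal I_n$ be closed, and let $P\subset A$ be closed. A continuous map $P\to S^n$ extends over $F$; restrict the extension to $A$. A finite set is discrete, so a map from any of its subsets to $S^n$ can be extended by a constant.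

(I2) Let $F=\bigcup_{k\ge1}F_k$ be closed, with all $F_k\in\mathcal I_n$. Let $P\subset F$ be closed and $h\colon P\to S^n$ continuous. By Lemma~\ref{lem:nbd} there are a closed $K_0\subset F$ with $P\subset\operatorname{int}K_0$ and a continuous $h_0\colon K_0\to S^n$ that extends $h$. Suppose that $h_{k-1}\colon K_{k-1}\to S^n$ is constructed, with $K_{k-1}\subset F$ closed. As $F_k$ satisfies $(E_n)$, the restriction of $h_{k-1}$ to $K_{k-1}\cap F_k$ extends over $F_k$. So $h_{k-1}$ extends over $K_{k-1}\cup F_k$ and, by Lemma~\ref{lem:nbd}, further to a continuous $h_k\colon K_k\to S^n$, where $K_k$ is closed and $K_{k-1}\cup F_k\subset\operatorname{int}K_k$. The open sets $\operatorname{int}K_k$ increase and cover $F$, and $h_{k}$ extends $h_{k-1}$. So the union of all $h_k$ is a continuous map $F\to S^n$ that extends $h$.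

(I3) Let $A\subset F$ be as in (I3), $P\subset F$ closed, and $h\colon P\to S^n$ continuous. As $A$ satisfies $(E_n)$, the restriction $h|_{P\cap A}$ extends over $A$, so $h$ extends over $P\cup A$. By Lemma~\ref{lem:nbd} there are a closed $K\subset F$ with $P\cup A\subset\operatorname{int}K$ and a further extension $h_1\colon K\to S^n$. The closed set $E=F\setminus\operatorname{int}K$ is disjoint from $A$, so $E\in\mathcal I_n$ by the hypothesis of (I3). Hence $h_1|_{K\cap E}$ extends over $E$. Together with $h_1$ this gives an extension of $h$ over $K\cup E=F$.
\end{proof}

In view of \eqref{eq:dim}, property (I2) is the countable sum theorem for $\dim$ in normal spaces \cite[Theorem 7.2.1]{EngTop}. In (I3) nothing is assumed about how $A$ lies in $F$. It suffices that a map defined on $P\cup A$ extends to a neighborhood, since outside the neighborhood we are in a set that belongs to $\mathcal I_n$.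

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $X$ is zero-dimensional, then so are $X\times X$ and all its subspaces, in particular every $\overline D$.

For the converse, note first that if $\overline D$ is zero-dimensional, then so is its subspace $\Delta\cap\overline D\cong\delta(D)$. So it suffices to assume that $\delta(D)$ is zero-dimensional for every discrete $D\subset(X\times X)\setminus\Delta$. Closed subspaces of $X$ are Lindel\"of, so by Lemma~\ref{lem:E0} the family $\mathcal I_0$ consists exactly of the zero-dimensional closed subsets of $X$. By Proposition~\ref{prop:In} it satisfies (I1)--(I3). Theorem~\ref{thm:C} gives $X\in\mathcal I_0$.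
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The space $X$ and its closed subspaces are normal, so by \eqref{eq:dim} the family $\mathcal I_n$ consists of the closed $F\subset X$ with $\dim F\le n$. If $\dim X\le n$, then $X\in\mathcal I_n$, and $\delta(D)\in\mathcal I_n$ by (I1), as $\delta(D)$ is closed. Conversely, if $\delta(D)\in\mathcal I_n$ for every discrete $D\subset(X\times X)\setminus\Delta$, then $X\in\mathcal I_n$ by Proposition~\ref{prop:In} and Theorem~\ref{thm:C}.

For the last sentence of the theorem, let $\dim\overline D\le n$ for every discrete $D\subset X\times X$. By (c), (b) and (a) in Section~\ref{sec:prelim}, $X\times X$ is Lindel\"of $\Sigma$, so its closed subspace $\overline D$ is normal. The set $\Delta\cap\overline D\cong\delta(D)$ is closed in $\overline D$. By \eqref{eq:dim} and property (I1) of Proposition~\ref{prop:In}, applied in the normal space $\overline D$, we get $\dim\delta(D)\le n$. So $\dim X\le n$ by the first part.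
\end{proof}

\section{Traces and closures in positive dimension}\label{sec:sharp}

For $n=0$, Theorem~\ref{thm:A} shows that the conditions ``all $\overline D$ are zero-dimensional'' and ``all $\delta(D)$ are zero-dimensional'' are both equivalent to zero-dimensionality of $X$. For $n\ge1$ the condition that $\dim\overline D\le n$ for all discrete $D\subset X\times X$ is sufficient for $\dim X\le n$, but in general it is not necessary: the closure of a discrete set may have large dimension away from the diagonal. So the trace is the right object for an equivalence.

\begin{example}
Let $n\ge1$, $K=\{0\}\cup\{1/k:k\ge1\}$ and $X=K\times[0,1]^n$. This compact space is the union of countably many closed copies of $[0,1]^n$, so $\dim X=n$ by the sum theorem. For $k\ge1$ let $F_k$ be a finite $1/k$-net in $[0,1]^n\times[0,1]^n$, and put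
\[
  D=\big\{\big((1/k,s),(0,t)\big):\ k\ge1,\ (s,t)\in F_k\big\}\subset X\times X .
\]
Since $1/k$ is isolated in $K$ and $F_k$ is finite, $D$ is discrete. Moreover, $\overline D$ consists of $D$ and all points $\big((0,s),(0,t)\big)$ with $s,t\in[0,1]^n$. The latter form a closed copy of $[0,1]^{2n}$, so $\dim\overline D\ge2n>n$. The trace $\delta(D)=\{0\}\times[0,1]^n$ has dimension $n$, in accordance with Theorem~\ref{thm:B}.

For $n=2$ the square $X=[0,1]^2$ already serves. Let $D=\bigcup_{k\ge1}F_k\times\{1/k\}\subset[0,1]^3\times[0,1]=X\times X$, where now $F_k$ is a finite $1/k$-net in $[0,1]^3$. Then $D$ is discrete, and $\overline D\supset[0,1]^3\times\{0\}$ has dimension at least $3$, while $\dim X=2$.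
\end{example}

\begin{thebibliography}{9}
\bibitem{BT}
\emph{Diagonals and discrete subsets of squares},
\url{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1301/burtka.pdf}.

\bibitem{EngTop}
Engelking, \emph{General Topology}.

\bibitem{EngDim}
Engelking, \emph{Theory of Dimensions, Finite and Infinite}.
\end{thebibliography}

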